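# Highly connected graphs whose longest paths, and longest cycles, share no vertex

All graphs are finite and simple, unless the word "multigraph" appears.

## 1. Longest paths and cycles, connectivity, girth, and a parity count

**Definition (longest paths and cycles, and their intersections).** A *longest path* of a graph $G$ is a path in $G$ with the maximum possible number of vertices. A *longest cycle* is a cycle with the maximum possible number of vertices. The *intersection of the longest paths* of $G$ is the set of vertices that lie on every longest path of $G$. The intersection of the longest cycles is defined in the same way.

*Example.* Take $K_{r,s}$ with sides $A$, $B$, where $|A|=r\ge 2$ and $|B|=s\ge r+2$. A path alternates between the sides, so a path with $a$ vertices in $A$ has at most $a+1$ vertices in $B$. Hence longest paths have $2r+1$ vertices, contain all of $A$, and use an arbitrary set of $r+1<s$ vertices of $B$. So the intersection of the longest paths is exactly $A$. A cycle has equally many vertices on both sides, so longest cycles have $2r$ vertices, contain all of $A$, and use an arbitrary set of $r<s$ vertices of $B$. Their intersection is again $A$.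

**Definition ($r$-connected, $k$-edge-connected).** A graph $G$ is *$r$-connected* if it has more than $r$ vertices and $G-R$ is connected for every vertex set $R$ with $|R|<r$. It is *$k$-edge-connected* if deleting fewer than $k$ edges always leaves it connected.

*Examples.* The graph $K_{r,s}$ above is $r$-connected: after deleting fewer than $r$ vertices both sides are non-empty, and a complete bipartite graph with non-empty sides is connected. Next, let $\Phi$ be the union of $h$ edge-disjoint Hamiltonian cycles on one vertex set. Then $\Phi$ is $2h$-edge-connected: for every partition of the vertex set into two non-empty parts, each of the cycles crosses the partition at least twice, so at least $2h$ edges cross it.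

**Definition (girth).** The *girth* of a graph is the length of a shortest cycle ($\infty$ if there is none). We use two elementary facts.

* **(G1)** If a closed walk of length $q$ traverses some edge $e$ exactly once, then the graph has a cycle of length at most $q$. Indeed, the rest of the walk joins the two ends of $e$ without using $e$. It contains a path between these ends of length at most $q-1$ that avoids $e$, and this path together with $e$ is a cycle.
* **(G2)** In a graph of maximum degree at most $\Delta$, at most $1+\Delta+\dots+\Delta^g$ vertices are within distance $g$ of a given vertex.

*Example.* "Exactly once" matters in (G1): walking along an edge and back is a closed walk of length $2$, even in a tree.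

**Definition (edges leaving a set, endpoints in a set).** Let $P$ be a path with at least two vertices, or a cycle, in $G$. For $A\subseteq V(G)$ let $\partial_P(A)$ be the number of edges of $P$ with exactly one end in $A$, and let $\varepsilon(A)$ be the number of endpoints of $P$ in $A$ (so $\varepsilon(A)=0$ if $P$ is a cycle).

The degrees in $P$ of the vertices of $A\cap V(P)$ add up to $\partial_P(A)$ plus twice the number of edges of $P$ inside $A$. All of these degrees are $2$, except that endpoints have degree $1$. Hence
$$\partial_P(A)\equiv\varepsilon(A)\pmod 2.\tag{1}$$

*Example.* For the path $1\,2\,3\,4$ and $A=\{1,3\}$, all three edges leave $A$, and $A$ contains one endpoint.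

Finally, an *automorphism* of $G$ is a bijection of $V(G)$ that preserves adjacency and non-adjacency (for instance, a rotation of a 5-cycle). An automorphism carries longest paths to longest paths and longest cycles to longest cycles.

## 2. Two questions about 4-connected graphs

In "Intersection of longest paths" (http://mathematics.ceu.edu/sites/mathematics.ceu.hu/files/attachment/basicpage/29/kensellscott-final-2011.pdf), Question 4 asks: do there exist 4-connected graphs whose intersection of longest paths or cycles is empty? So there are two things to decide:

* (a) Is there a 4-connected graph $G$ such that no vertex of $G$ lies on all longest paths of $G$?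
* (b) Is there a 4-connected graph $G$ such that no vertex of $G$ lies on all longest cycles of $G$?

Both answers are yes. One graph does both jobs, and the number $4$ plays no role.

**Theorem 1.** *For every integer $r\ge 1$ there are infinitely many $r$-connected graphs $G$ such that no vertex of $G$ lies on all longest paths of $G$, and no vertex of $G$ lies on all longest cycles of $G$.*

The case $r=4$ answers (a) and (b). The general case says that no connectivity assumption forces a vertex common to all longest paths, or to all longest cycles.

## 3. Small cases by hand

*Two paths are not enough.* In a connected graph any two longest paths meet. Suppose $P$ and $Q$ are disjoint longest paths, each with $L$ edges. Take a shortest path $D$ from $P$ to $Q$; it has at least one edge and meets $P\cup Q$ only in its ends. The end of $D$ on $P$ splits $P$ into two parts, one of length at least $L/2$; the same holds for $Q$. These two parts together with $D$ form a path of length at least $L+1$, a contradiction. So an empty intersection needs at least three longest paths.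

*Cycles, connectivity 1.* Join two disjoint triangles by one edge. The only cycles are the two triangles, and they are disjoint. So for $r=1$ part (b) is trivial.

*High connectivity alone does not help.* The graphs $K_{r,s}$ with $s\ge r+2$ are $r$-connected and far from having a Hamiltonian path, yet the whole small side lies on all longest paths. Here the small side is a bottleneck that every long path must use up completely. We need a graph in which something must be missed, but in which the loss can be placed anywhere.

## 4. Sections, and a ring of sections with a parity defect

Here is a way to make a loss movable. Fix $r\ge1$ and put
$$h=\lceil r/2\rceil,\qquad \sigma=2h+1,\qquad n_0=2r+2\sigma+1,\qquad c=n_0-1 .$$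

**Definition (section).** A *section* is a copy of the following graph $Y$. Its vertex set is the disjoint union $\{u,v\}\cup X\cup X'\cup S\cup W$ with $|X|=|X'|=r$, $|S|=\sigma$, $|W|=\sigma-1$, so $|Y|=n_0$. The sets $X$ and $X'$ are cliques; $u$ is joined to all of $X$; $v$ is joined to all of $X'$; every vertex of $S$ is joined to every vertex of $X\cup X'\cup W$. There are no other edges. In particular $S$ and $W$ are independent.

Writing $S=\{s_1,\dots,s_\sigma\}$ and $W=\{w_1,\dots,w_{\sigma-1}\}$, the section has a Hamiltonian path from $u$ to $v$:
$$u,\ X,\ s_1,\ w_1,\ s_2,\ w_2,\ \dots,\ w_{\sigma-1},\ s_\sigma,\ X',\ v .\tag{2}$$

*Example.* For $r=1$ we have $h=1$, $\sigma=3$, $n_0=9$, and (2) reads $u,x,s_1,w_1,s_2,w_2,s_3,x',v$.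

**A ring.** Let $\ell\ge5$ be odd. Take sections $Y_1,\dots,Y_\ell$ and add the edges $u_ju_{j+1}$ and $v_jv_{j+1}$, with indices modulo $\ell$. We call these *lane edges*; there is a $u$-lane and a $v$-lane. We claim that in this ring *longest cycles miss exactly $c$ vertices, and no vertex lies on all of them*.

A cycle missing $c$ vertices: choose $j$, take only $u_j$ from $Y_j$, and run through all other sections by Hamiltonian paths (2) or their reverses. Each of these $\ell-1$ sections switches the lane, and $\ell-1$ is even, so we come back to $u_j$ in the $u$-lane. The same works with $v_j$. So $Y_j\setminus\{u_j\}$ can be missed, and $Y_j\setminus\{v_j\}$ can be missed, for every $j$; together they cover all vertices.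

It remains to see that no cycle $C$ misses fewer than $c$ vertices. Suppose one does. It is not contained in one section, and it has at least two vertices in every section. Only $u_j$ and $v_j$ have neighbors outside $Y_j$. So if $C$ contains another vertex $z$ of $Y_j$, then following $C$ from $z$ in both directions until it leaves $Y_j$, we leave once at $u_j$ and once at $v_j$ (not twice at the same vertex, which would have degree at least $3$). Thus $C$ uses exactly one lane edge at each of $u_j,v_j$. Call such a section crossing. Otherwise $C$ meets $Y_j$ exactly in $\{u_j,v_j\}$ and misses $c-1$ vertices there; since $2(c-1)\ge c$, there is at most one such section. Let $x_j$ be the number of lane edges of $C$ between $Y_j$ and $Y_{j+1}$.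

* If all sections are crossing, then $x_{j-1}+x_j=2$ for all $j$, so $x_{j-1}=x_{j+1}$. As $\ell$ is odd, all $x_j$ are equal, hence all are $1$. The single lane edges then alternate between the two lanes around the ring, which is impossible since $\ell$ is odd.
* If $C\cap Y_j=\{u_j,v_j\}$, then (as $u_j,v_j$ are not adjacent) $x_{j-1}=x_j=2$. The neighboring sections are crossing, so $x_{j+1}=x_{j-2}=0$. So $C$ stays in $Y_{j-1}\cup Y_j\cup Y_{j+1}$ and misses $Y_{j+2}$ completely (here $\ell\ge5$), that is, at least $n_0>c$ vertices. Contradiction.

So parity forces one skipped section, and it can be any section. This ring is the model, but it falls short of Theorem 1 in two ways.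

**First obstacle: paths.** The ring has a Hamiltonian path: start at $u_1$ and cross $Y_1,Y_2,\dots,Y_\ell$ in turn. A path need not return, so it does not feel the parity. The natural remedy is to use many strips ("blocks") of $\ell$ sections each, where each block loses a section on its own. Then two endpoints can disturb only a few blocks. But joining consecutive blocks by $u$–$u$ and $v$–$v$ edges in the same direction only gives a longer ring. A path may enter a block in the $u$-lane and leave it in the $v$-lane, crossing all $\ell$ sections without any loss. The remedy will be to wire the blocks so that the $u$-lane continues to the *next* block and the $v$-lane continues to the *previous* block. A path that changes its lane in a block is then sent back to the block it came from and closes up too early.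

**Second obstacle: connectivity.** The set $\{u_j,v_j\}$ separates the rest of $Y_j$ from the other sections. So we must add edges between sections, attached elsewhere, say at the sets $S$. If this is done carelessly, the parity defect can be repaired cheaply. Let $r\ge2$ and add to the ring a single edge $ss'$ with $s\in S_j$, $s'\in S_{j+1}$; name the vertices so that $s$ is the last vertex $s_\sigma$ of $S_j$. In $Y_j$ there is the path
$$u,\ X,\ s_1,\ x_1',\ v,\ x_2',\dots,x_r',\ s_2,\ w_1,\ s_3,\ w_2,\dots,w_{\sigma-2},\ s_\sigma ,$$
which misses only $w_{\sigma-1}$. By the symmetry between $(u,X)$ and $(v,X')$, in $Y_{j+1}$ there is a path from $s'$ to $v_{j+1}$ that misses only one vertex. So we can enter $Y_j$ at $u_j$, pass through $ss'$, and leave $Y_{j+1}$ at $v_{j+1}$. The other $\ell-2$ sections, an odd number, are crossed, and we return to $u_j$ in the $u$-lane. The resulting cycle misses only $2$ vertices, while $c=2r+2\sigma\ge10$. The skipped section is gone.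

**The way around it.** The repair worked because the extra edge ran between two neighboring sections. Suppose that the extra edges used by $P$ join sections that are far apart. A group of neighboring disturbed sections is entered and left by the lanes, once on each side if the surroundings are undisturbed. By (1) it must then be incident with an even number of used extra edges, unless it contains an endpoint. So the used extra edges form a graph on these groups in which every leaf costs an endpoint. If there are no endpoints, there are no leaves, so there is a cycle. There are few disturbed sections, so this is a *short* cycle, and it is excluded if the extra edges, together with the neighbor relation of the strip, have large girth. Sections 5 to 10 carry this out.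

## 5. Hamiltonian cycles whose union has large girth

*What this section is for:* the extra edges must give high edge-connectivity and large girth at the same time. A union of edge-disjoint Hamiltonian cycles does this.

**Lemma 2.** *For all $h\ge0$, $g\ge3$ and all sufficiently large $\ell$ there are edge-disjoint Hamiltonian cycles $H_0,\dots,H_h$ on a common $\ell$-set whose union has girth at least $g$.*

*Proof.* Induction on $h$. For $h=0$ take any cycle of length $\ell\ge g$. Let $h\ge1$, and let $F=H_0\cup\dots\cup H_{h-1}$ have girth at least $g$. Put $\Delta=2h+2$ and $N=1+\Delta+\dots+\Delta^g$. We build $H_h$ through a growing path $Q$. All graphs $F\cup Q$ below have maximum degree at most $2h+2=\Delta$, so by (G2) at most $N$ vertices are within distance $g$ of a given vertex. Every new edge will join two vertices at distance greater than $g$ in a current graph containing $F$; hence it is not in $F$, and it is not already present. We keep $\mathrm{girth}(F\cup Q)\ge g$ throughout.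

**Phase 1: a path through almost all vertices.** Start with a single vertex as $Q$. If $Q$ ends in $x$ and some $y\notin Q$ has distance greater than $g$ from $x$ in $F\cup Q$, append $y$. A cycle through the new edge contains an $x$–$y$ path in the old graph, so it is longer than $g$. When this stops, every vertex outside $Q$ is within distance $g$ of the end of $Q$, so at most $N$ vertices are outside $Q$.

**Phase 2: insert the remaining vertices.** Let $y\notin Q$. At most $N$ vertices are within distance $g$ of $y$ in $F\cup Q$, and each is on at most two edges of $Q$. Since $Q$ has at least $\ell-N-1$ edges, for $\ell$ large there is an edge $ab$ of $Q$ with both $a$ and $b$ at distance greater than $g$ from $y$. Replace $ab$ by $ay$, $yb$. A cycle using exactly one of the new edges contains a path in the old graph from $y$ to $a$ or to $b$, of length greater than $g$. A cycle using both contains an $a$–$b$ path in $(F\cup Q)-ab$. With $ab$ this path forms a cycle of $F\cup Q$, so its length is at least $g-1$, and the cycle has length at least $g+1$. So the girth stays at least $g$. Repeat until $Q$ is a Hamiltonian path.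

**Phase 3: close up.** Let $Q=x\dots ab\dots z$. At most $2N$ vertices are within distance $g$ of $x$ or of $z$ in $F\cup Q$, and they are on at most $4N$ edges of $Q$; so for $\ell$ large there is an edge $ab$ of $Q$ with $a$ and $b$ both at distance greater than $g$ from $x$ and from $z$. In particular $a,b,x,z$ are distinct. Replace $Q$ by $Q-ab+az+bx$. This is a Hamiltonian cycle: go from $x$ along $Q$ to $a$, jump to $z$, go back along $Q$ to $b$, jump to $x$. A cycle using exactly one of the new edges contains an old path from $a$ to $z$ or from $b$ to $x$, of length greater than $g$. A cycle using both consists of the two new edges and two paths in $(F\cup Q)-ab$. These paths do not join $a$ to $z$ and $b$ to $x$, since that would give two cycles. So they join either $a$ to $b$ and $z$ to $x$, and then the first has length at least $g-1$ as in Phase 2; or $a$ to $x$ and $z$ to $b$, and these have length greater than $g$. In all cases the cycle has length at least $g$.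

The final Hamiltonian cycle is $H_h$. It has no edge in $F$. $\square$

## 6. The graph $G$

Keep $r,h,\sigma,n_0,c$ from Section 4 and put
$$m=18,\qquad b=mc+2,\qquad g=10(b+1)^2 .$$
(For $r=4$: $h=2$, $\sigma=5$, $n_0=19$, $c=18$, $b=326$.)

**Step 1: the index graph.** By Lemma 2, for every sufficiently large odd $\ell$ there are edge-disjoint Hamiltonian cycles $H_0,\dots,H_h$ on $\{1,\dots,\ell\}$, labeled so that $H_0=1\,2\cdots\ell\,1$, such that $\Psi=H_0\cup\dots\cup H_h$ has girth at least $g$. Put $\Phi=H_1\cup\dots\cup H_h$. We also choose $2r$ *special* indices $a_1,\dots,a_r,b_1,\dots,b_r$ that are pairwise at $\Psi$-distance at least $g$ and are each at $\Psi$-distance at least $g$ from $1$ and from $\ell$. For $\ell$ large they can be chosen one after another, since by (G2) each of the at most $2r+2$ indices to be avoided excludes a bounded number of choices. We also take $\ell>3(b+1)$ and $\ell\ge m$.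

**Step 2: sections, blocks and lanes.** Take a copy $Y_{t,j}$ of $Y$ for $t\in\mathbb Z_m$ and $1\le j\le\ell$, with vertices $u_{t,j},v_{t,j}$ and sets $X_{t,j}$, $S_{t,j}$, and so on. *Block* $t$ is the union of $Y_{t,1},\dots,Y_{t,\ell}$. The *lane edges* are
$$u_{t,j}u_{t,j+1},\quad v_{t,j}v_{t,j+1}\quad(1\le j<\ell),\qquad u_{t,\ell}u_{t+1,1},\quad v_{t,\ell}v_{t-1,1}.$$
The last two kinds are also called *wiring edges*. So every $u_{t,j}$ and every $v_{t,j}$ is on exactly two lane edges. The wiring edge at $u_{t,1}$ is $u_{t-1,\ell}u_{t,1}$, and the wiring edge at $v_{t,1}$ is $v_{t+1,\ell}v_{t,1}$.

**Step 3: poor edges.** For every $t$ and every edge $jj'$ of $\Phi$ there is one edge between $S_{t,j}$ and $S_{t,j'}$. Further, there are *links*: for every $i\le r$, one edge between $S_{t,a_i}$ and $S_{t+1,a_i}$ if $t$ is even, and one edge between $S_{t,b_i}$ and $S_{t+1,b_i}$ if $t$ is odd. (As $m$ is even, the parity of $t$ makes sense.) All these edges are the *poor edges*.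

A section $(t,j)$ meets exactly $2h$ poor edges from $\Phi$. If $j$ is special, it also meets exactly one link: for $j=a_i$ the one to block $t+1$ or $t-1$ according as $t$ is even or odd, and for $j=b_i$ the other way around. As $\sigma=2h+1$, we can choose the ends of the poor edges so that every vertex of $S_{t,j}$ is on at most one poor edge. We let the choice of the vertex of $S$ depend only on $j$ and the edge of $\Phi$, not on $t$, and we let links use the $\sigma$-th vertex of $S$ at both ends.

This completes $G$.

**Step 4: distances between sections.** Let $\Psi^*$ be the graph on $\mathbb Z_m\times\{1,\dots,\ell\}$ with the edges $(t,j)(t,j+1)$ for $1\le j<\ell$ and one edge for each poor edge of $G$, joining the two sections that it meets. Since the $H_i$ are edge-disjoint and links join different blocks, these edges are all distinct. Inside a block, $\Psi^*$ is a copy of $\Psi$ without the edge $1\ell$ (which belongs to $H_0$, hence not to $\Phi$).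

**Lemma 3.** *$\Psi^*$ has girth at least $g$. Any two distinct sections among the end sections $(t,1),(t,\ell)$, $t\in\mathbb Z_m$, have distance at least $g-1$ in $\Psi^*$.*

*Proof.* A cycle without links lies in a copy of $\Psi$, so it has length at least $g$. Let a cycle contain a link. It contains at least two, since a link joins different blocks and all other edges stay inside a block. Consider the arc of the cycle between two successive links. It lies in one block and joins two special sections, which are ends of two different links. Each special section is on only one link, so these special sections are different and the arc has length at least $g$.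

A path between $(t,1)$ and $(t,\ell)$ inside block $t$ forms, with the edge $1\ell$, a cycle of a copy of $\Psi$; so its length is at least $g-1$. Any other path between two different end sections leaves the block in which it starts. It first travels inside this block from an end section to a special section, which takes length at least $g$. $\square$

**Step 5: connectivity.**

**Lemma 4.** *$G$ is $r$-connected.*

*Proof.* $G$ has more than $r$ vertices. Let $|R|<r$. In each section, $S\setminus R$, $X\setminus R$, $X'\setminus R$ are non-empty, since $|S|,|X|,|X'|\ge r$. All vertices of $S$ are joined to all of $X\cup X'\cup W$, so $(S\cup X\cup X'\cup W)\setminus R$ is connected. If $u\notin R$, it is attached to $X\setminus R$; if $v\notin R$, it is attached to $X'\setminus R$. So $Y_{t,j}-R$ is connected and non-empty. Each vertex of $R$ is on at most one poor edge, so at most $r-1$ poor edges are destroyed. By Section 1, $\Phi$ is $2h$-edge-connected, and $2h\ge r$; so within each block the sections remain connected to each other. Consecutive blocks are joined by $r$ links, at least one of which survives. So $G-R$ is connected. $\square$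

**Step 6: symmetries.** They will carry information from one block to all blocks and from one lane to the other.

**Lemma 5.** *The following maps are automorphisms of $G$: the shift $\rho^2$, which sends $t$ to $t+2$ and fixes all positions in the sections; and $\varphi$, which sends $t$ to $1-t$, interchanges $u\leftrightarrow v$ and $X\leftrightarrow X'$ (by a fixed bijection), and fixes $j$ and the positions in $S$ and $W$.*

*Proof.* For $\rho^2$: nothing in the definitions depends on $t$ except through its parity. For $\varphi$: edges inside sections go to edges inside sections, by the symmetry of $Y$. Lane edges inside blocks go to lane edges in the other lane. The wiring edge $u_{t,\ell}u_{t+1,1}$ goes to $v_{1-t,\ell}v_{-t,1}$, and $v_{t,\ell}v_{t-1,1}$ goes to $u_{1-t,\ell}u_{2-t,1}$; both are wiring edges. Poor edges from $\Phi$ go to poor edges, as their ends do not depend on $t$. A link between blocks $t$ and $t+1$ goes to an edge between blocks $-t$ and $-t+1$ with the same index and the same vertex positions, and $-t\equiv t\pmod 2$, so it is a link. In each case edges of a kind go to edges of the same kind, so the bijection $\varphi$ maps the finite edge set injectively into itself, hence onto itself. $\square$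

**Step 7: a long cycle.**

**Lemma 6.** *Every longest path and every longest cycle of $G$ misses at most $mc$ vertices.*

*Proof.* Run through blocks $0,1,\dots,m-1$ using the edges $u_{t,\ell}u_{t+1,1}$. In block $t$, enter at $u_{t,1}$ and traverse $Y_{t,1},\dots,Y_{t,\ell-1}$ by Hamiltonian paths between their $u$ and $v$, alternating lanes. As $\ell-1$ is even, we leave $Y_{t,\ell-1}$ at $u_{t,\ell-1}$; then take only $u_{t,\ell}$. This cycle misses $n_0-1=c$ vertices in each block. Deleting one of its edges gives a path with the same vertices. $\square$

## 7. What $P$ looks like in fully covered sections

From now on, **$P$ is a longest path or a longest cycle of $G$**. By Lemma 6 it misses at most $mc<\ell n_0$ vertices, which is fewer than the number of vertices in one block. Since $m=18$,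

$$\text{$P$ is not contained in two sections, and not contained in two blocks.}\tag{3}$$

**Definition (good and bad sections).** A section is *good* if all its vertices are on $P$ and it contains no endpoint of $P$; otherwise it is *bad*. By Lemma 6 there are at most $mc+2=b$ bad sections.

*Example.* For the cycle of Lemma 6, the bad sections are exactly $Y_{t,\ell}$, $t\in\mathbb Z_m$.

The next lemma is why the section is designed as it is: using an extra edge in a section costs at least one vertex or an endpoint.

**Lemma 7.** *If $Y_{t,j}$ is good, then $P$ uses no poor edge at $Y_{t,j}$, exactly one lane edge at $u_{t,j}$ and exactly one lane edge at $v_{t,j}$.*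

*Proof.* Write $Y=Y_{t,j}$, with $u,v,X,X',S,W$ its parts, and $Q=Y\setminus S$. Let $i_u,i_v\in\{0,1,2\}$ be the numbers of lane edges of $P$ at $u$ and $v$, and let $p$ be the number of poor edges of $P$ at $Y$. The edges of $P$ inside $Q$ form a forest on the vertex set $Q$, for otherwise $P$ would be a cycle inside one section, against (3). Let $k$ be the number of its components; it has $|Q|-k$ edges.

**Counting degrees.** All vertices of $Y$ have degree $2$ in $P$. The edges of $P$ that leave $Q$ go to $S$ or are lane edges at $u$ or $v$. Write $e_P(Q,S)$ for the number of edges of $P$ between $Q$ and $S$. Summing degrees over $Q$,
$$2|Q|=2(|Q|-k)+e_P(Q,S)+i_u+i_v,\qquad\text{so}\qquad e_P(Q,S)=2k-i_u-i_v .$$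
Since $S$ is independent, its edges of $P$ go to $Q$ or are poor. Each poor edge at $Y$ has exactly one end in $S$. So summing over $S$ gives $2\sigma=e_P(Q,S)+p$, and hence
$$2k=2\sigma+i_u+i_v-p.\tag{4}$$

**Counting components.** The components of $G[Q]$ are $\{u\}\cup X$, $\{v\}\cup X'$ and the $\sigma-1$ single vertices of $W$. If $i_u=2$, then both edges of $P$ at $u$ are lane edges, so $u$ is isolated in the forest, and $\{u\}\cup X$ contributes at least two components; likewise for $v$. With $f(0)=f(1)=1$ and $f(2)=2$ we get
$$k\ge\sigma-1+f(i_u)+f(i_v).$$

**Comparing.** Inserting this in (4),
$$\bigl(2f(i_u)-i_u\bigr)+\bigl(2f(i_v)-i_v\bigr)\le 2-p .$$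
The values of $2f(i)-i$ for $i=0,1,2$ are $2,1,2$. So the left side is at least $2$, with equality only for $i_u=i_v=1$. Hence $p=0$ and $i_u=i_v=1$. $\square$

**Notation.** For a fixed block $t$ and $1\le j<\ell$, let $x_j$ be the number of lane edges of $P$ between $Y_{t,j}$ and $Y_{t,j+1}$. Let $x_0$ be the number of wiring edges of $P$ at $u_{t,1},v_{t,1}$, and $x_\ell$ the number of wiring edges of $P$ at $u_{t,\ell},v_{t,\ell}$. All $x_j$ are in $\{0,1,2\}$. The lane edges at $Y_{t,j}$ are those counted by $x_{j-1}$ and $x_j$.

**Lemma 8.** *If $Y_{t,j},Y_{t,j+1},Y_{t,j+2}$ are good, then $x_{j-1}=x_j=x_{j+1}=x_{j+2}=1$.*

*Proof.* By Lemma 7, $x_{i-1}+x_i=2$ for $i=j,j+1,j+2$. If the four values are not all $1$, they are $0,2,0,2$ or $2,0,2,0$. In the first case $x_{j-1}=x_{j+1}=0$, and no lane edge of $P$ leaves $Y_{t,j}\cup Y_{t,j+1}$. In the second case $x_j=x_{j+2}=0$, and the same holds for $Y_{t,j+1}\cup Y_{t,j+2}$. By Lemma 7, no poor edge of $P$ leaves this union either. Its vertices are on $P$ and $P$ is connected, so $P$ is contained in two sections, against (3). $\square$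

## 8. Clusters of bad sections and the forest of used poor edges

*What this section is for:* we group the bad sections so that each group is surrounded by runs of three good sections, where Lemma 8 gives the lane counts. Then (1) controls how the poor edges of $P$ are distributed over the groups.

**Definition (clusters).** In block $t$, let $B$ be the set of indices of bad sections together with the two *sentinels* $0$ and $\ell+1$. Sort $B$ and split it into *clusters*: maximal runs in which consecutive elements differ by at most $3$. A cluster containing a sentinel is an *end cluster*; the others are *inner*. For a cluster $K$, let $V(K)$ be the union of the sections of the block with index in $[\min K,\max K]\cap[1,\ell]$.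

*Example* (to illustrate the definition only, ignoring the size condition on $\ell$). For $\ell=31$ and bad indices $2,3,9,12$ we get $B=\{0,2,3,9,12,32\}$ and the clusters $\{0,2,3\}$, $\{9,12\}$, $\{32\}$. The middle one is inner. Here $V(\{0,2,3\})$ consists of sections $1,2,3$, and $V(\{9,12\})$ consists of sections $9,\dots,12$, and $V(\{32\})=\emptyset$.

**Simple properties.**

* The sentinels of a block lie in different clusters. Otherwise $B$, which has at most $b+2$ elements, would be one cluster, and $\ell+1\le3(b+1)$, against the choice of $\ell$.
* So a cluster has at most $b+1$ elements, and two of its members differ by at most $3(b+1)$.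
* Between two consecutive clusters of a block there are at least three sections, and they are all good. By Lemma 8, applied to the first three and to the last three of them, the lane count at each boundary of $V(K)$ facing another cluster of the block is $1$: $x_{\max K}=1$ if there is a cluster to the right of $K$, and $x_{\min K-1}=1$ if there is one to the left. In particular, if an end cluster is just $\{0\}$, then $x_0=1$; if it is just $\{\ell+1\}$, then $x_\ell=1$.

**Definition (the multigraph $\Gamma$).** Let $\mathcal X$ be the set of poor edges of $P$. By Lemma 7, each of them joins two bad sections. Let $\Gamma$ be the multigraph whose vertices are all clusters of all blocks and whose edges are the elements of $\mathcal X$: an element of $\mathcal X$ joins the clusters that contain the indices of its two end sections. Loops count twice in degrees.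

*Example.* For the cycle of Lemma 6, $\mathcal X=\emptyset$, and $\Gamma$ has no edges.

**Lemma 9.** *Modulo $2$,*
$$\deg_\Gamma(K)\equiv\varepsilon(V(K))\quad\text{if $K$ is inner},\qquad 1+x_*+\deg_\Gamma(K)\equiv\varepsilon(V(K))\quad\text{if $K$ is an end cluster},\tag{5}$$
*where $x_*$ is $x_0$ if $0\in K$ and $x_\ell$ if $\ell+1\in K$.*

*Proof.* The bad sections in $V(K)$ are exactly those with index in $K$, and poor edges of $P$ end only in bad sections. So the number of poor edges of $P$ leaving $V(K)$ is $\deg_\Gamma(K)$ minus twice the number of loops at $K$. If $K$ is inner, the lane edges of $P$ leaving $V(K)$ number $x_{\min K-1}+x_{\max K}=1+1$. If $K$ is an end cluster with $V(K)\ne\emptyset$, they number $1+x_*$. Now (5) is (1) for $A=V(K)$. If $V(K)=\emptyset$, then $x_*=1$, $\deg_\Gamma(K)=0$ and $\varepsilon(V(K))=0$, so (5) holds. $\square$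

**Lemma 10.** *(i) $\Gamma$ is a forest: it has no loops, multiple edges or cycles. (ii) No component of $\Gamma$ contains two end clusters. (iii) Each component of $\Gamma$ contains at most one link.*

*Proof.* A cluster that is incident with an edge of $\Gamma$ contains the index of a bad section. So a cycle of $\Gamma$, or a path of $\Gamma$ with at least one edge, visits at most $b$ clusters. We turn cycles and paths of $\Gamma$ into walks in $\Psi^*$: an edge of $\Gamma$ is an edge of $\Psi^*$, and between two successive edges we move inside a cluster along edges $(t,j)(t,j+1)$, at most $3(b+1)$ of them. We call this a block move.

**(i)** Let $e_1,\dots,e_q$ be the edges of a cycle of $\Gamma$, where $q\ge1$ and loops ($q=1$) and double edges ($q=2$) are included. With block moves in the $q\le b$ clusters, we get a closed walk in $\Psi^*$ of length at most $b\bigl(1+3(b+1)\bigr)<10(b+1)^2=g$. It traverses $e_1$ exactly once, since the $e_i$ are distinct and block moves use no poor edges. By (G1), $\Psi^*$ has a cycle of length less than $g$, against Lemma 3.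

**(ii)** Suppose a path of $\Gamma$ joins two end clusters. They contain different sentinels, so different end sections $(t,1)$ or $(t,\ell)$ belong to them: $(t,1)$ to the sentinel $0$ of block $t$, and $(t,\ell)$ to the sentinel $\ell+1$. Starting from one of these end sections, moving along the block to the first edge of the path, following the path with block moves, and finally moving to the other end section, we get a walk in $\Psi^*$ with at most $b$ poor edges and at most $b$ block moves of length at most $3(b+1)$ each. Its length is at most $b+3(b+1)^2<g-1$, against Lemma 3.

**(iii)** By (i), a component is a tree. If it contains two links, they lie on a common path of the tree, and by taking two successive links on this path we find a path of $\Gamma$ whose first and last edges are links, with no link in between. The clusters strictly inside this path lie in one block $t$, as the edges between them are not links. Let $(t,\alpha)$ and $(t,\beta)$ be the end sections of the first and last link in these clusters. The middle part, with block moves, gives a walk in $\Psi$ from $\alpha$ to $\beta$ of length at most $b(1+3(b+1))<g$. Both $\alpha$ and $\beta$ are special. Since a special section is on only one link and the two links are different, $\alpha\ne\beta$. This contradicts the choice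 of the special indices. $\square$

**Definition (touched blocks).** Block $t$ is *touched* if it contains an endpoint of $P$ or a section incident with an edge of $\mathcal X$.

*Example.* For the cycle of Lemma 6, no block is touched.

**Lemma 11.** *At most $4$ blocks are touched, and none if $P$ is a cycle. In an untouched block, $x_0=x_\ell=1$.*

*Proof.* **Each non-trivial component of $\Gamma$ contains the cluster of an endpoint.** Such a component is a tree with at least one edge, so it has at least two leaves. By Lemma 10(ii) at most one of them is an end cluster. So there is an inner leaf $K$, and by (5) $\varepsilon(V(K))$ is odd. Thus $V(K)$ contains an endpoint of $P$. The section of this endpoint is bad, so its index is in $K$.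

**Each component meets at most two blocks.** By Lemma 10(iii) it has at most one link, and all its other edges stay within a block.

**Counting.** If $P$ is a cycle, there are no endpoints, so $\Gamma$ has no non-trivial component, $\mathcal X=\emptyset$, and no block is touched. If $P$ is a path, assign to each endpoint the blocks met by the component of $\Gamma$ containing the endpoint's cluster. These are at most two blocks, and the endpoint's own block is among them. Every touched block is assigned: either it contains an endpoint, or it contains a section on an edge of $\mathcal X$, whose component is non-trivial and so contains the cluster of an endpoint. Hence at most $2\cdot2=4$ blocks are touched.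

**Untouched blocks.** Let $K$ be an end cluster of an untouched block. If $V(K)=\emptyset$, we already know $x_*=1$. Otherwise $\deg_\Gamma(K)=0=\varepsilon(V(K))$, so $1+x_*$ is even by (5), and $x_*\in\{0,1,2\}$ gives $x_*=1$. $\square$

## 9. Untouched blocks lose exactly one section, wherever we like

*What this section is for:* in an untouched block the situation is that of the ring in Section 4. We describe $P$ there and move its loss to a prescribed section.

**Lemma 12.** *Let block $t$ be untouched. Then $x_j=1$ for all $0\le j\le\ell$, and for each $j$ one of the following holds.*

* *Straight: the two edges of $P$ leaving $Y_{t,j}$ are both at $u_{t,j}$, or both at $v_{t,j}$, and $P$ meets $Y_{t,j}$ in this single vertex.*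
* *Crossing: one of the two edges is at $u_{t,j}$ and the other is at $v_{t,j}$, and $P$ restricted to $Y_{t,j}$ is a Hamiltonian $u_{t,j}$–$v_{t,j}$ path of $Y_{t,j}$.*

*Proof.* Apply (1) to the union of sections $1,\dots,j$ of the block. There are no endpoints and no poor edges of $P$ in the block, so $x_0+x_j$ is even. Since $x_0=1$ by Lemma 11, $x_j$ is odd, so $x_j=1$.

Thus exactly two edges of $P$ leave $Y_{t,j}$, one to the left and one to the right. Consider the vertices of $P$ in $Y_{t,j}$ and the edges of $P$ between them. Since $P$ is connected and not contained in $Y_{t,j}$, each component is a subpath of $P$. Since there is no endpoint of $P$ in $Y_{t,j}$, each component is incident with exactly two leaving edges, at its two ends (both at the same vertex, if it is a single vertex). So there is exactly one component: a path joining the ends of the two leaving edges, which are in $\{u_{t,j},v_{t,j}\}$. If these ends coincide, the path is a single vertex. Otherwise it is a $u$–$v$ path, and it covers $Y_{t,j}$: if not, replacing it by the Hamiltonian path (2) of $Y_{t,j}$ would make $P$ longer. $\square$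

So $P$ runs through an untouched block from left to right as one path, and it changes its lane exactly at the crossing sections.

**Definition (types).** An untouched block $t$ has *type $UU$* if the wiring edges of $P$ at its two ends are at $u_{t,1}$ and $u_{t,\ell}$, and *type $VV$* if they are at $v_{t,1}$ and $v_{t,\ell}$.

*Example.* For the cycle of Lemma 6, all blocks have type $UU$; sections $1,\dots,\ell-1$ are crossing and section $\ell$ is straight.

**Lemma 13 (rerouting).** *Let block $t$ be untouched of type $UU$. For every $j_0\in\{1,\dots,\ell\}$ there is a longest path (respectively, a longest cycle, if $P$ is a cycle) that agrees with $P$ outside block $t$ and misses all of $Y_{t,j_0}$ except $u_{t,j_0}$ if $j_0$ is odd, and all of $Y_{t,j_0}$ except $v_{t,j_0}$ if $j_0$ is even. For type $VV$ the same holds with $u$ and $v$ interchanged.*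

*Proof.* In type $UU$, $P$ begins and ends in the $u$-lane, so the number of crossing sections is even. As $\ell$ is odd, the number $s$ of straight sections is odd; in particular $s\ge1$. By Lemma 12, $P$ covers $(\ell-s)n_0+s=\ell n_0-sc$ vertices of the block. Replace the part of $P$ inside the block, a $u_{t,1}$–$u_{t,\ell}$ path, by the path that starts in the $u$-lane, is straight at section $j_0$, and crosses all other sections by Hamiltonian paths. It makes $\ell-1$ lane changes, an even number, so it also ends at $u_{t,\ell}$. It covers $\ell n_0-c\ge\ell n_0-sc$ vertices of the block. So the new path or cycle has at least as many vertices as $P$, and it is again longest. Before section $j_0$ there are $j_0-1$ lane changes, so the straight vertex is $u_{t,j_0}$ if $j_0$ is odd and $v_{t,j_0}$ if $j_0$ is even. For type $VV$, interchange $u$ and $v$. $\square$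

The next lemma is where the opposite directions of the two lanes in the wiring are used.

**Lemma 14.** *If blocks $t-1,t,t+1$ are untouched, then block $t$ has type $UU$ or $VV$.*

*Proof.* By Lemma 12, $P$ has one wiring edge at each end of block $t$. Suppose that they are at $v_{t,1}$ and $u_{t,\ell}$. Then they are $v_{t+1,\ell}v_{t,1}$ and $u_{t,\ell}u_{t+1,1}$, and both lead to block $t+1$. Since $x_0=x_\ell=1$ in block $t+1$, they are also the only wiring edges of $P$ at block $t+1$. No poor edge of $P$ meets these blocks, since they are untouched. So no edge of $P$ leaves the union of blocks $t$ and $t+1$, and $P$, being connected, is contained in two blocks, against (3). If the wiring edges are at $u_{t,1}$ and $v_{t,\ell}$, then they are $u_{t-1,\ell}u_{t,1}$ and $v_{t,\ell}v_{t-1,1}$, both leading to block $t-1$, and the same argument applies to blocks $t-1$ and $t$. $\square$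

## 10. Every vertex is missed: the end of the proof of Theorem 1

Let $P$ be a longest path; for a longest cycle the argument is word for word the same, with "cycle" for "path".

**Step 1: two consecutive untouched blocks of type $UU$.** By Lemma 11 at most $4$ blocks are touched. Each touched block lies among $t-1,t,t+1,t+2$ for exactly four values of $t$, and $4\cdot4=16<18=m$. So there is a $t$ such that blocks $t-1,t,t+1,t+2$ are all untouched. By Lemma 14, blocks $t$ and $t+1$ each have type $UU$ or $VV$. They have the same type. If $t$ has type $UU$, then $P$ contains $u_{t,\ell}u_{t+1,1}$, so block $t+1$ has its left wiring edge at $u$ and has type $UU$. If $t$ has type $VV$, then $P$ contains the wiring edge $v_{t+1,\ell}v_{t,1}$ at $v_{t,1}$, so block $t+1$ has its right wiring edge at $v$ and has type $VV$.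

The automorphism $\varphi$ of Lemma 5 maps poor edges to poor edges and block $t$ to block $1-t$, and it interchanges the types. So, replacing $P$ by $\varphi(P)$ if necessary, we have a longest path for which two consecutive blocks are untouched of type $UU$.

**Step 2: every block, both types.** Let $\tau\in\mathbb Z_m$ be any block. One of the two consecutive blocks of Step 1 has the parity of $\tau$. Applying a power of $\rho^2$, we get a longest path for which block $\tau$ is untouched of type $UU$. Since $\tau$ was arbitrary, there is also a longest path for which block $1-\tau$ is untouched of type $UU$. Applying $\varphi$ to it, we get a longest path for which block $\tau$ is untouched of type $VV$.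

**Step 3: every vertex.** Let $1\le j\le\ell$. Apply Lemma 13 with $j_0=j$ to the two longest paths of Step 2 for block $\tau$. Whatever the parity of $j$, we get a longest path that misses $Y_{\tau,j}\setminus\{u_{\tau,j}\}$ and a longest path that misses $Y_{\tau,j}\setminus\{v_{\tau,j}\}$. So every vertex of $Y_{\tau,j}$ is missed by some longest path. As $\tau$ and $j$ were arbitrary, no vertex of $G$ lies on all longest paths. In the same way, no vertex of $G$ lies on all longest cycles.

**Step 4: connectivity and infinitely many graphs.** $G$ is $r$-connected by Lemma 4. Every sufficiently large odd $\ell$ is allowed, and different $\ell$ give graphs with different numbers $m\ell n_0$ of vertices. So there are infinitely many such graphs, and Theorem 1 is proved. For $r=4$ we obtain a 4-connected graph for which both intersections are empty, so the answer to (a) and to (b) is yes. $\blacksquare$
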